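\title{Graphs with the most acyclic orientations need not be nearly regular}

\begin{abstract}
It was conjectured that, for all $n$ and $m$ for which a graph with $n$ vertices and $m$ edges exists, some graph with the largest number of acyclic orientations among them has all degrees differing by at most $1$. We disprove this. For every $n\equiv 4 \pmod 5$ with $n\ge 3\cdot 10^7$ and $m=n(n-5)/2$, an explicit complete multipartite graph with parts of sizes $6,3,5,\dots,5$ has more acyclic orientations than every graph with $n$ vertices and $m$ edges whose degrees differ by at most $1$. We also show that no constant can replace the $1$: for every $L$ there are infinitely many $(n,m)$ for which every maximizer has two degrees differing by more than $L$.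
\end{abstract}

\section{The question and the results}

All graphs are finite and simple. An orientation of a graph $G$ assigns a direction to each edge; it is \emph{acyclic} if the resulting directed graph has no directed cycle. Let $a(G)$ be the number of acyclic orientations of $G$. A graph with $n$ vertices and $m$ edges is a \emph{maximizer} for $(n,m)$ if no graph with $n$ vertices and $m$ edges has more acyclic orientations. The \emph{spread} of a graph is the difference between its largest and its smallest degree.

Which graphs are maximizers? A first guess comes from a simple upper bound. An acyclic orientation is determined by its outdegrees: the vertices of outdegree $0$ are the sinks, all edges at them point towards them, and after deleting the sinks and updating the outdegrees one continues in the same way. Since the outdegree of $v$ is one of $0,1,\dots,d(v)$,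
\[
a(G)\le\prod_{v}(d(v)+1).
\]
For a fixed number of edges the right side is largest when the degrees differ by at most $1$. Sparse graphs point the same way. Every orientation of a forest is acyclic, so for $m\le n-1$ the maximum is $2^m$. It is attained by $m$ disjoint edges and isolated vertices if $m\le n/2$, and by a disjoint union of $n-m$ paths, each with at least two vertices, if $n/2\le m\le n-1$; both have spread at most $1$. For $m=n\ge3$ a graph contains a cycle of some length $k\le n$, and two of the $2^k$ orientations of this cycle are directed cycles. So at most $2^{n}(1-2^{1-k})\le 2^n-2$ orientations of the graph are acyclic, and the $n$-cycle attains $2^n-2$. This makes the following conjecture, posed in \cite{city}, natural.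

\begin{quote}
\textbf{Conjecture.} For all $n,m$ for which a graph with $n$ vertices and $m$ edges exists, there is a maximizer $G$ for $(n,m)$ with $|d(u)-d(v)|\le1$ for all vertices $u,v$ of $G$.
\end{quote}

The conjecture is false.

\begin{theorem}\label{thm:A}
Let $n\equiv4\pmod5$, $n\ge3\cdot10^7$ and $m=n(n-5)/2$. Let $G_0$ be the complete multipartite graph on $n$ vertices with one part of size $6$, one part of size $3$ and all other parts of size $5$. Then $G_0$ has $m$ edges, and $a(G_0)>a(G)$ for every graph $G$ with $n$ vertices, $m$ edges and spread at most $1$.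
\end{theorem}

So for these infinitely many pairs $(n,m)$ no maximizer has spread at most $1$. The constant $1$ in the conjecture cannot be replaced by any other constant either.

\begin{theorem}\label{thm:B}
For every $L\ge1$ there are infinitely many pairs $(n,m)$ such that every maximizer for $(n,m)$ has spread greater than $L$.
\end{theorem}

We do not determine the smallest counterexample or the exact maximizers.

\medskip
\noindent\textbf{The idea.} Both theorems concern dense graphs, seen through their complements. Fix $n$ and $m$, with $n$ large, and consider graphs $G$ whose complement $H$ has bounded degrees. Then $a(G)$ is governed by two costs of $H$ that should both be small: the irregularity of its degrees, and its number of induced paths on three vertices. The second vanishes exactly when $H$ is a disjoint union of cliques. If $H$ has average degree exactly $r-1$ and $r$ divides $n$, then disjoint copies of $K_r$ make both costs zero. For other parameters the two wishes conflict, and it can be cheaper to be a union of cliques of unequal sizes than to be regular. Section~\ref{sec:cost} makes the costs precise and shows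 the conflict on nine vertices. Sections~\ref{sec:log} and~\ref{sec:compare} prove that the cost decides, and Sections~\ref{sec:A} and~\ref{sec:B} compare costs.

\section{Counting through the complement}\label{sec:cost}

We write $m(F)$ for the number of edges of a graph $F$ and $|F|$ for its number of vertices. The complement is $\overline F$, disjoint union is $F+J$, and $kF$ is the union of $k$ disjoint copies of $F$. We write $N(v)$ for the set of neighbors of $v$ and $N[v]=N(v)\cup\{v\}$.

\subsection{An integral formula}

The chromatic polynomial $\chi_G(x)$ is the polynomial whose value at each positive integer $x$ is the number of proper colorings of $G$ with $x$ colors. Stanley's theorem \cite{stanley} states that a graph on $n$ vertices satisfies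
\[
a(G)=(-1)^n\chi_G(-1).
\]
Let $H=\overline G$, and let $c_k(H)$ be the number of partitions of the vertex set into $k$ nonempty cliques of $H$. The color classes of a proper coloring of $G$ are independent in $G$, that is, cliques in $H$. Hence $\chi_G(x)=\sum_kc_k(H)\,x(x-1)\cdots(x-k+1)$. At $x=-1$ the falling factorial equals $(-1)^kk!$. Writing $k!=\int_0^\infty e^{-x}x^k\,dx$, we obtain
\begin{equation}\label{eq:integral}
a(G)=\sum_k(-1)^{n-k}k!\,c_k(H)=\int_0^\infty e^{-x}s_H(x)\,dx,
\qquad s_H(x)=\sum_k(-1)^{n-k}c_k(H)x^k .
\end{equation}
It is convenient to normalize. For a graph $F$ let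
\[
Z_F(y)=\sum_\pi\ \prod_{C\in\pi}(-y)^{|C|-1},
\]
summed over all partitions $\pi$ of the vertex set of $F$ into nonempty cliques; the empty graph has $Z=1$. A partition into $k$ cliques contributes $(-y)^{|F|-k}$, so $s_F(x)=x^{|F|}Z_F(1/x)$ for $x>0$. Since a clique lies in a single component, both $s$ and $Z$ are multiplicative over disjoint unions. This is the reason for using the integral: $a(\overline{F+J})$ does not factor, but $s_{F+J}$ does.

The smallest instructive case is $n=m=4$. The complement then has two edges, so it is $2K_2$ or $P_3+K_1$, where $P_3$ is the path on three vertices; the graphs themselves are the $4$-cycle and a triangle with a pendant edge. Here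
\[
s_{2K_2}=(x^2-x)^2=x^4-2x^3+x^2,\qquad s_{P_3+K_1}=(x^3-2x^2)\,x=x^4-2x^3,
\]
and \eqref{eq:integral} gives $24-12+2=14$ and $24-12=12$ acyclic orientations. The two polynomials differ first in the coefficient $c_{n-2}$, and the larger coefficient wins.

\subsection{The cost of a graph}

The first two coefficients of $Z_F$ are $1$ and $-m(F)$, which are fixed by the number of edges. The third one is $c_{N-2}(F)$, where $N=|F|$. A partition into $N-2$ cliques has either one triangle and singletons, or two disjoint edges and singletons. Let $t(F)$ be the number of triangles of $F$. The number of pairs of edges sharing a vertex is $\sum_v\binom{d(v)}2$. Therefore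
\begin{equation}\label{eq:cN2}
c_{N-2}(F)=\binom{m(F)}2-W(F),\qquad W(F)=\sum_v\binom{d(v)}2-t(F).
\end{equation}
So the integer $W(F)$ should be small. To see what this means, let $p(F)$ be the number of induced paths on three vertices. A pair of neighbors of $v$ is either nonadjacent, and then it forms an induced $P_3$ with midpoint $v$, or adjacent, and then it forms a triangle; each triangle arises at three vertices. Hence $p(F)=\sum_v\binom{d(v)}2-3t(F)$, and
\begin{equation}\label{eq:3W}
3W(F)=2\sum_v\binom{d(v)}2+p(F).
\end{equation}
Only differences of $W$ matter, so we may measure degrees from a convenient center. For an integer $r\ge1$ let the \emph{cost} of $F$ be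
\[
T_r(F)=\sum_v\bigl(d(v)-(r-1)\bigr)^2+p(F).
\]
We call the sum the \emph{degree part} of the cost.

\begin{lemma}\label{lem:T}
If $F$ and $F'$ have the same number of vertices and the same number of edges, then $3\bigl(W(F)-W(F')\bigr)=T_r(F)-T_r(F')$ for every $r$.
\end{lemma}

\begin{proof}
By \eqref{eq:3W}, $3W(F)=\sum_vd(v)^2-\sum_vd(v)+p(F)$. On the other hand $T_r(F)=\sum_vd(v)^2-2(r-1)\sum_vd(v)+|F|(r-1)^2+p(F)$. Since $\sum_vd(v)=2m(F)$, the difference $3W(F)-T_r(F)$ depends only on $|F|$, $m(F)$ and $r$.
\end{proof}

The quantities $W$, $p$ and $T_r$ are additive over disjoint unions, and $T_r(K_c)=c(c-r)^2$. In particular $T_r(K_r)=0$. A graph is a disjoint union of cliques exactly when it contains no induced $P_3$, so $T_r$ punishes deviation from degree $r-1$ and deviation from being a union of cliques.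

\subsection{The conflict on nine vertices}

Take $r=5$ and consider graphs with nine vertices and $18$ edges, so that the average degree is $4$. One of them is $K_6+K_3$, whose degrees $5$ and $2$ are uneven. It pays
\[
T_5(K_6+K_3)=6\cdot1^2+3\cdot2^2=18 .
\]
A $4$-regular graph $F$ on nine vertices pays only for its induced paths: $T_5(F)=p(F)=9\cdot6-3t(F)$. To match $18$ it would need $t(F)=12$ triangles. The square of the $9$-cycle, where $j$ is adjacent to $j\pm1$ and $j\pm2$, has only the nine triangles $\{j,j+1,j+2\}$ and pays $27$. The $3\times3$ array in which two cells are adjacent if they share a row or a column has six triangles and pays $36$. No $4$-regular graph on nine vertices has a component $K_5$, which would leave four vertices, and so Lemma~\ref{lem:p} below shows that each of them pays at least $21$. Thus $K_6+K_3$ has the smaller cost. The graph in Theorem~\ref{thm:A} is the complement of this example padded with copies of $K_5$, which make $n$ large enough for the cost to decide. The proof must also treat competitors that differ from copies of $K_5$ on more than nine vertices.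

\subsection{What must be proved}

The weight $e^{-x}x^n$ peaks at $x=n$, so in \eqref{eq:integral}, where $s_H(x)=x^nZ_H(1/x)$, the values $y=1/x$ near $1/n$ matter most. If $H$ has bounded degrees one expects
\[
\log Z_H(y)=-m(H)y-\Bigl(\tfrac12m(H)+W(H)\Bigr)y^2+O(ny^3).
\]
At $y\approx1/n$ the error is of order $n^{-2}$, and so is the effect of changing $W$ by a constant. A bare expansion is therefore not enough. The remedy is multiplicativity: if $H=F+J$ and $H_0=F_0+J$, the common factor $s_J$ is removed first, and the error is then of order $|F|\,y^3$. For small $y$ this is negligible against $(W(F)-W(F_0))y^2$ as soon as $W(F)-W(F_0)$ is at least a constant multiple of $|F|$. Hence in both theorems we need two things: the gap in cost is positive, and it is at least proportional to the number of vertices outside the common part.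

\section{The logarithm of $Z_F$}\label{sec:log}

To expand $\log Z_F$ with an error linear in $|F|$, we show that $Z_F$ has no zeros in a disk whose radius depends only on the maximum degree, and that deleting one vertex changes $Z_F$ there by a bounded factor.

\begin{lemma}\label{lem:log}
Let $F$ have $N\ge0$ vertices and maximum degree at most $D$, where $D\ge1$, and let $\rho=1/(5D)$. For real $0\le y\le\rho$ we have $Z_F(y)\ge2^{-N}$. For $0\le y\le\rho/2$,
\[
\log Z_F(y)=-m(F)\,y-\Bigl(\tfrac12m(F)+W(F)\Bigr)y^2+R,\qquad |R|\le2N\ln2\,(5D)^3y^3 .
\]
\end{lemma}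

\begin{proof}
For $N=0$ we have $Z_F=1$ and there is nothing to prove. For $N\ge1$ we claim that for every complex $y$ with $|y|\le\rho$ and every vertex $v$ of $F$,
\begin{equation}\label{eq:ratio}
Z_F(y)\ne0\quad\text{and}\quad\left|\frac{Z_F(y)}{Z_{F-v}(y)}-1\right|\le\frac12 .
\end{equation}
We use induction on $N$, over all graphs of maximum degree at most $D$. For $N=1$ the ratio is $1$. For $N\ge2$, split the partitions according to the clique $C$ containing $v$:
\[
\frac{Z_F}{Z_{F-v}}=1+\sum_{C\ni v,\ |C|\ge2}(-y)^{|C|-1}\,\frac{Z_{F-C}}{Z_{F-v}} .
\]
Here $Z_{F-v}\ne0$ by induction. The graph $F-C$ arises from $F-v$ by deleting $|C|-1$ vertices one at a time, and by induction each deletion multiplies $Z$ by a factor of modulus at most $2$. So the last ratio has modulus at most $2^{|C|-1}$. At most $\binom Dk$ cliques of size $k+1$ contain $v$. Hence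
\[
\left|\frac{Z_F}{Z_{F-v}}-1\right|\le\sum_{k\ge1}\binom Dk(2|y|)^k=(1+2|y|)^D-1\le e^{2D\rho}-1=e^{0.4}-1<\frac12 .
\]
In particular $Z_F\ne0$, and \eqref{eq:ratio} is proved.

Delete the vertices of $F$ one by one. This writes $Z_F$ as a product of $N$ ratios, each in the disk $|z-1|\le\frac12$. For real $y$ the ratios are real and at least $\frac12$, so $Z_F(y)\ge2^{-N}$. The ratios are rational functions of $y$ without poles in $|y|\le\rho$. The sum of their principal logarithms is therefore an analytic function $\log Z_F$ on $|y|<\rho$; it vanishes at $0$ and is the usual real logarithm for real $y$. Since $|\log(1+w)|\le-\ln(1-|w|)\le\ln2$ for $|w|\le\frac12$, we have $|\log Z_F|\le N\ln2$. By Cauchy's inequalities the coefficient of $y^k$ in $\log Z_F$ has modulus at most $N\ln2\,\rho^{-k}$. For $0\le y\le\rho/2$ the terms with $k\ge3$ add up to at most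
\[
N\ln2\,\frac{(y/\rho)^3}{1-y/\rho}\le2N\ln2\,(y/\rho)^3 .
\]
Finally, $Z_F(y)=1-m(F)y+c_{N-2}(F)y^2-\cdots$. So the coefficient of $y$ in $\log Z_F$ is $-m(F)$, and that of $y^2$ is $c_{N-2}(F)-\frac12m(F)^2=-\frac12m(F)-W(F)$ by \eqref{eq:cN2}.
\end{proof}

\section{Smaller cost wins}\label{sec:compare}

\begin{lemma}\label{lem:compare}
Let $F$ and $F_0$ have the same number $N\ge1$ of vertices and the same number of edges, and let $J$ be a graph, possibly empty. Suppose that $F$, $F_0$ and $J$ have maximum degree at most $D$, where $D\ge1$. Let $\eta>0$ and suppose that $W(F)-W(F_0)\ge\eta N$. Put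
\[
X_0=\max\left\{10D,\ \frac{8\ln2\,(5D)^3}{\eta}\right\}.
\]
If $n=N+|J|\ge8eX_0$, then $a(\overline{F_0+J})>a(\overline{F+J})$.
\end{lemma}

\begin{proof}
By \eqref{eq:integral} and multiplicativity,
\[
a(\overline{F_0+J})-a(\overline{F+J})=\int_0^\infty e^{-x}s_J(x)\bigl(s_{F_0}(x)-s_F(x)\bigr)dx .
\]
We show that the integrand is positive for $x\ge X_0$, and that this range outweighs the rest.

\emph{The range $x\ge X_0$.} Let $w=W(F)-W(F_0)$. It is a positive integer, so $w\ge1$. Put $y=1/x$. Then $y\le1/(10D)$, and Lemma~\ref{lem:log} applies to $F$, $F_0$ and $J$. In the difference of the logarithms for $F_0$ and $F$ the linear terms and the terms $\frac12m\,y^2$ cancel, because $m(F)=m(F_0)$. By the choice of $X_0$,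
\[
\log Z_{F_0}(y)-\log Z_F(y)\ge wy^2-4N\ln2\,(5D)^3y^3\ge wy^2-\tfrac12\eta Ny^2\ge\tfrac12wy^2\ge\tfrac12y^2 .
\]
Since $s_F>0$, it follows that $s_{F_0}-s_F\ge s_F\bigl(e^{1/(2x^2)}-1\bigr)\ge s_F/(2x^2)$. By Lemma~\ref{lem:log} also $s_Js_F=x^nZ_JZ_F\ge x^n2^{-|J|}2^{-N}=(x/2)^n$, so
\[
s_J(s_{F_0}-s_F)\ge\frac{(x/2)^n}{2x^2}>0\qquad(x\ge X_0).
\]
Since $n\ge X_0$, the integral over $[X_0,\infty)$ is at least the integral over $[n,n+1]$, which is at least
\begin{equation}\label{eq:main}
\frac{e^{-n-1}(n/2)^n}{2(n+1)^2} .
\end{equation}

\emph{The range $0\le x\le X_0$.} Let $A$ be $F+J$ or $F_0+J$. Then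
\[
|s_A(x)|\le\sum_kc_k(A)X_0^k=X_0^n\,Z_A^+(1/X_0),\qquad Z_A^+(y)=\sum_\pi\prod_{C\in\pi}y^{|C|-1},
\]
where $\pi$ again runs over the clique partitions of $A$; we use the same notation for the induced subgraphs of $A$. For $y\ge0$ we have $Z^+_{A-C}\le Z^+_{A-v}$ whenever $v\in C$, because a partition of $A-C$ extends to one of $A-v$ by singletons, which have weight $1$. Splitting by the clique containing $v$ gives
\[
Z_A^+=\sum_{C\ni v}y^{|C|-1}Z^+_{A-C}\le(1+y)^DZ^+_{A-v} .
\]
Deleting all $n$ vertices in turn, we get $Z_A^+(1/X_0)\le(1+1/X_0)^{Dn}\le e^{Dn/X_0}\le e^{n/10}\le2^n$. As $s_J(s_{F_0}-s_F)=s_{F_0+J}-s_{F+J}$, the integral over $[0,X_0]$ has modulus at most $2(2X_0)^n$.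

\emph{Comparison.} It remains to see that \eqref{eq:main} exceeds $2(2X_0)^n$, that is,
\[
\left(\frac n{4eX_0}\right)^n>4e(n+1)^2 .
\]
The left side is at least $2^n$. Since $X_0\ge10$, we have $n\ge80e>200$, and then $2^n>4e(n+1)^2$.
\end{proof}

The bound on $n$ depends only on $D$ and $\eta$, not on $N$. This uniformity is essential below, because the part $F$ of a competitor may have any size.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Write $n=5q+4$. The complement of $G_0$ is
\[
H_0=K_6+K_3+(q-1)K_5,
\]
with $15+3+10(q-1)=10q+8=2n$ edges. So $G_0$ has $\binom n2-2n=n(n-5)/2=m$ edges.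

Let $G$ have $n$ vertices, $m$ edges and spread at most $1$. Its average degree is the integer $n-5$, so two consecutive degrees cannot both occur, and $G$ is $(n-5)$-regular. Hence $H=\overline G$ is $4$-regular. Write
\[
H=F+\ell K_5,\qquad N=|F|,
\]
where no component of $F$ is a $K_5$. The copies of $K_5$ in $\ell K_5$ will be the common part. Since $N\equiv4\pmod5$, the graph $F$ is nonempty, and this is where the residue of $n$ enters: for $5\mid n$ the graph $H$ could consist of copies of $K_5$ and cost nothing. We have $T_5(F)=p(F)$, so we need lower bounds for $p(F)$: an absolute one that beats $18$, and one linear in $N$.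

\begin{lemma}\label{lem:p}
Let $F$ be a $4$-regular graph on $N\equiv4\pmod5$ vertices without a component $K_5$. Then $N\ge9$, $p(F)\ge\frac95N$ and $p(F)\ge21$.
\end{lemma}

\begin{proof}
A nonempty $4$-regular graph has at least five vertices, so $N\ge9$. Let $p_v$ be the number of nonadjacent pairs in $N(v)$, so that $p(F)=\sum_vp_v$. If $p_v=0$, then $N[v]$ is a component $K_5$, which is excluded. So $p_v\ge1$ for all $v$. The average we want is $\frac95$, so the danger lies in vertices with $p_v=1$. We show that they come in threes, each triple accompanied by two vertices with $p=3$.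

\emph{Blocks.} Let $p_v=1$ and $N(v)=\{a,b,c,d\}$, with $c,d$ the only nonadjacent pair. Then $a$ and $b$ have all their neighbors in $B=\{v,a,b,c,d\}$, so $N[v]=N[a]=N[b]=B$ and $p_a=p_b=1$. We call $B$ a \emph{block}. The vertex $c$ is adjacent to $v,a,b$ and, since $c\not\sim d$, to exactly one vertex $c'\notin B$. As $c'$ is adjacent to none of $v,a,b$, which are mutually adjacent, $p_c=3$. Likewise $d$ has exactly one neighbor outside $B$, and $p_d=3$. So the sum of $p$ over a block is $1+1+1+3+3=9$, and exactly three vertices of $B$, namely $v,a,b$, have $p=1$. Each of these three has closed neighborhood $B$.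

\emph{Distinct blocks are disjoint.} Let $B'\ne B$ be another block and $v',a',b'$ its vertices with $p=1$. The sets $\{v,a,b\}$ and $\{v',a',b'\}$ are disjoint, since a vertex with $p=1$ determines its block as its closed neighborhood. Suppose $z\in B\cap B'$. From $z\in N[v]=N[a]=N[b]$ we get $v,a,b\in N[z]$, and in the same way $v',a',b'\in N[z]$. So $|N[z]|\ge6$, contradicting $|N[z]|=5$.

Thus the average of $p$ over each block is $\frac95$. Every vertex outside all blocks has $p_v\ge2>\frac95$. This proves $p(F)\ge\frac95N$. If $N\ge14$, then $p(F)\ge25.2>21$.

\emph{The case $N=9$.} Now $p(F)=54-3t(F)$ is a multiple of $3$, so it suffices to show $p(F)>18$. Suppose first that there is a block. It sends exactly two edges to the other four vertices, whose degree sum is $16$. So the degree sum inside these four vertices is $14$, but it can be at most $12$, a contradiction. Hence there is no block, all $p_v\ge2$, and $p(F)\ge18$ with equality only if every $p_v=2$. Assume equality. The complement of the graph induced on $N(v)$ then has two edges, which are disjoint or share a vertex. Accordingly $N(v)$ induces a $4$-cycle, or a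 triangle with a pendant edge.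

Suppose some $N(v)$ induces a $4$-cycle $abcd$. Let $a'$ be the neighbor of $a$ other than $v,b,d$. Then $a'\ne c$ since $a\not\sim c$, so $a'\notin N[v]$. In $N(a)=\{v,b,d,a'\}$ the pairs $bd$ and $va'$ are nonadjacent. Since $p_a=2$ there are no others, so $a'\sim b$ and $a'\sim d$. Hence $N(b)=\{v,a,c,a'\}$. Here $ac$ and $va'$ are nonadjacent, so $p_b=2$ gives $a'\sim c$. Now each of $v,a,b,c,d,a'$ has its four neighbors among these six vertices. The other three vertices of $F$ cannot form a $4$-regular graph, a contradiction.

Suppose some $N(v)=\{a,b,c,d\}$ induces a triangle $abc$ with pendant edge $ad$. Then $N[a]=\{v,a,b,c,d\}=N[v]$. Since $d\not\sim b,c$, we have $N(d)=\{v,a,g,h\}$ with $g,h\notin N[v]=N[a]$. So $vg,vh,ag,ah$ are four nonadjacent pairs in $N(d)$, and $p_d\ge4$, a contradiction.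
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:p}, $N=5f+4$ with $f\ge1$. Put $F_0=K_6+K_3+(f-1)K_5$ and $J=\ell K_5$. Then $H=F+J$ and, since $q=f+\ell$, also $H_0=F_0+J$. Both $F$ and $F_0$ have $5f+4$ vertices and $10f+8$ edges. Moreover $T_5(F)=p(F)$ and $T_5(F_0)=18$, so Lemma~\ref{lem:T} gives
\[
W(F)-W(F_0)=\frac{p(F)-18}3 .
\]
For $p(F)\ge21$ the right side is at least $p(F)/21$. Together with $p(F)\ge\frac95N$ this yields
\[
W(F)-W(F_0)\ge\frac{p(F)}{21}\ge\frac{9N}{5\cdot21}=\frac3{35}N .
\]
We apply Lemma~\ref{lem:compare} with $D=5$, the largest degree being that in $K_6$, and $\eta=\frac3{35}$. Then $X_0=8\ln2\cdot25^3\cdot\frac{35}3<1.02\cdot10^6$ and $8eX_0<3\cdot10^7\le n$. Hence $a(G_0)>a(G)$.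
\end{proof}

\section{Unbounded spread: proof of Theorem~\ref{thm:B}}\label{sec:B}

\subsection{Why a very small clique helps}

Fix a large $r$ and consider unions of cliques of sizes $r+\delta_j$ with $\sum_j\delta_j=0$. If the degree sum is to exceed that of a union of copies of $K_r$ on equally many vertices by a fixed number $S$, then
\[
S=\sum_j(r+\delta_j)(r+\delta_j-1)-(r-1)\sum_j(r+\delta_j)=\sum_j(r+\delta_j)\delta_j=\sum_j\delta_j^2 .
\]
The cost is
\[
T_r=\sum_j(r+\delta_j)\delta_j^2=rS+\sum_j\delta_j^3 .
\]
The main term $rS$ is the same for all choices, so the sum of cubes decides. We make it very negative by concentrating the deficit in one small clique and spreading out the surplus: one clique of size $r-b$ and $b$ cliques of size $r+1$ give $S=b^2+b$ and $\sum_j\delta_j^3=b-b^3=-(b-1)S$. A bound on the spread forbids a very small clique, and then the sum of cubes cannot be so negative. However, competitors need not be unions of cliques. In particular, $qK_r$ with $S/2$ additional edges between its cliques can also have cost near $rS$, and must be treated with care.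

For $L=1$ this is already visible with $b=2$ and $S=6$. The graph $2K_{r+1}+K_{r-2}+(q-3)K_r$ costs $6r-6$. A competitor with the same numbers of vertices and edges and with spread $1$ is $qK_r$ with three added edges joining six different cliques, where $q\ge6$. Its degree part costs $6$, and each added edge lies in $2(r-1)$ induced paths, so it costs $6+6(r-1)=6r$.

\subsection{Parameters}

Fix $L\ge1$. Put
\[
b=3L-1\ge2,\qquad S=b(b+1),
\]
and fix an integer $r\ge(S+1)(L+7S)$. For $q\ge b+1$ let
\[
n=qr,\qquad \overline m=q\binom r2+\frac S2,\qquad m=\binom n2-\overline m,\qquad H_0=b\,K_{r+1}+K_{r-b}+(q-b-1)K_r .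
\]
Here $S$ is even, and $n\ge r>S>b$. The graph $H_0$ has $b(r+1)+(r-b)+(q-b-1)r=n$ vertices. Its degree sum exceeds $n(r-1)$ by $b(r+1)-b(r-b)=S$, so it has $\overline m$ edges. Its cost is
\[
T_0:=T_r(H_0)=b(r+1)+(r-b)b^2=rS-(b-1)S<rS .
\]
We shall show that for all sufficiently large $q$,
\begin{equation}\label{eq:goal}
a(\overline{H_0})>a(G)\quad\text{for every $G$ with $n$ vertices, $m$ edges and spread at most $L$.}
\end{equation}
Since $\overline{H_0}$ has $n$ vertices and $m$ edges, no maximizer for $(n,m)$ then has spread at most $L$. This proves Theorem~\ref{thm:B}.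

Let $H=\overline G$ with $G$ as in \eqref{eq:goal}. It has the same spread as $G$, which is at most $L$. Its average degree is $r-1+S/n$, which lies strictly between $r-1$ and $r$. So $H$ has a vertex of degree at least $r$ and one of degree at most $r-1$, and
\begin{equation}\label{eq:degrees}
r-L\le d(v)\le r-1+L\qquad\text{for all vertices $v$ of $H$.}
\end{equation}

\subsection{The cost of a competitor}

The next lemma uses only the lower bound in \eqref{eq:degrees}.

\begin{lemma}\label{lem:B}
Let $q\ge b+1$, and let $H$ have $n=qr$ vertices, $\overline m$ edges and all degrees at least $r-L$. Then $T_r(H)\ge T_0+1$.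
\end{lemma}

\begin{proof}
Suppose $T_r(H)\le T_0$. Then $p(H)\le T_r(H)<rS$. We first show that $H$ is close to a union of cliques of sizes near $r$, then that it differs from one only by edges between the cliques, and finally compute the cost to the precision of the cubic term.

\emph{Step 1: good and bad vertices.} Let $P_v$ be the number of induced $P_3$'s containing $v$, so $\sum_vP_v=3p(H)<3rS$. Those with midpoint $v$ correspond to the nonadjacent pairs in $N(v)$. Those with endpoint $v$ correspond to the edges leaving $N[v]$, that is, with exactly one endpoint in $N[v]$. Hence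
\[
P_v=\#\{\text{nonadjacent pairs in }N(v)\}+\#\{\text{edges leaving }N[v]\}.
\]
Call $v$ \emph{good} if $P_v<(r-L)/2$, and \emph{bad} otherwise. There are at most $6rS/(r-L)\le7S$ bad vertices, because $r\ge7L$.

\emph{Step 2: clusters.} Let $v,w$ be good and $I=N[v]\cap N[w]$. Consider $u\in I$ and $u'\in N[w]\setminus N[v]$. If $u\sim u'$, then $uu'$ is an edge leaving $N[v]$. If $u\not\sim u'$, then neither of them is $w$, since $w$ is adjacent to all other vertices of $N[w]$; so $u,u'$ is a nonadjacent pair in $N(w)$. Distinct $(u,u')$ give distinct edges or pairs, because $u\in N[v]$ and $u'\notin N[v]$. Therefore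
\[
|I|\,\bigl(|N[w]|-|I|\bigr)\le P_v+P_w<r-L\le d(w)=|N[w]|-1 .
\]
If $1\le|I|\le|N[w]|-1$, the left side would be at least $|N[w]|-1$. So $I=\emptyset$ or $N[w]\subseteq N[v]$. Exchanging $v$ and $w$, we see that $N[v]$ and $N[w]$ are disjoint or equal.

Call the distinct sets $N[v]$ with $v$ good \emph{clusters}. They are pairwise disjoint, and a good vertex $w$ in a cluster $A$ satisfies $N[w]=A$. If a vertex $u$ were in no cluster, then $u$ and all its neighbors would be bad. That would be at least $r-L+1>7S$ bad vertices, a contradiction. So the clusters $A_1,\dots,A_k$ partition the vertex set. Write $|A_j|=r+\delta_j$. Since $|A_j|=d(v)+1$ for a good $v$,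
\begin{equation}\label{eq:delta}
\delta_j\ge-(L-1).
\end{equation}

\emph{Step 3: a first count.} Let $K$ be the number of \emph{cross edges}, which join different clusters, and $M$ the number of nonadjacent pairs inside clusters. A good vertex is adjacent exactly to the other vertices of its cluster, so all vertices in such edges and pairs are bad. Each cluster has at least $r-L+1$ vertices and hence at least $r-L-7S>0$ good ones. They produce induced $P_3$'s as follows.
\begin{itemize}
\item For a cross edge $uw$ and a good $z$ in the cluster of $u$, the path $z\,u\,w$ is an induced $P_3$. The same holds for $u\,w\,z$ with a good $z$ in the cluster of $w$.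
\item For a nonadjacent pair $u,u'$ in a cluster and a good $z$ in it, the path $u\,z\,u'$ is an induced $P_3$.
\end{itemize}
These paths are pairwise distinct. One of the first kind contains exactly one cross edge, and is determined by this edge and $z$; one of the second kind contains no cross edge, and determines $z$ as its midpoint and $u,u'$ as its endpoints. Finally, a good vertex of $A_j$ has degree $r+\delta_j-1$ and contributes $\delta_j^2$ to the degree part of $T_r$. Altogether
\[
rS>T_r(H)\ge(r-L-7S)\Bigl(\sum_j\delta_j^2+2K+M\Bigr).
\]
The assumption $r\ge(S+1)(L+7S)$ says precisely that $rS\le(S+1)(r-L-7S)$. So the integer in parentheses is less than $S+1$, and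
\begin{equation}\label{eq:first}
\sum_j\delta_j^2+2K+M\le S .
\end{equation}

\emph{Step 4: the clusters are cliques.} Counting vertices, $kr+\sum_j\delta_j=qr$, so $r$ divides $\sum_j\delta_j$. Since $|\sum_j\delta_j|\le\sum_j\delta_j^2\le S<r$, we get $\sum_j\delta_j=0$. The degree sum of $H$ exceeds $n(r-1)$ by $S$. Hence
\[
S=\sum_j(r+\delta_j)\delta_j+2K-2M=\sum_j\delta_j^2+2K-2M .
\]
Comparing with \eqref{eq:first} gives $3M\le0$. So $M=0$, all clusters are cliques, and
\begin{equation}\label{eq:balance}
\sum_j\delta_j^2+2K=S .
\end{equation}

\emph{Step 5: the precise cost.} For $v\in A_j$ let $x_v$ be the number of cross edges at $v$ and write $\delta(v)=\delta_j$. Then $d(v)-(r-1)=\delta(v)+x_v$. Put $X_j=\sum_{v\in A_j}x_v$, so $\sum_jX_j=2K$.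

Take a cross edge with an order $(u,w)$ of its endpoints. In the cluster of $u$ there are $r+\delta(u)-1$ vertices $z\ne u$, of which at most $x_w-1$ are adjacent to $w$. For each of the others, $z\,u\,w$ is an induced $P_3$ with exactly one cross edge. Such a path determines its cross edge, its midpoint $u$, and so $w$ and $z$. Summing over all ordered cross edges,
\[
p(H)\ge\sum_vx_v\bigl(r+\delta(v)-1\bigr)-\sum_vx_v(x_v-1).
\]
Adding the degree part $\sum_v(\delta(v)+x_v)^2$, the terms $x_v^2$ cancel, and
\begin{align*}
T_r(H)&\ge\sum_v\delta(v)^2+\sum_v\bigl[2\delta(v)x_v+x_v^2+x_v(r+\delta(v)-1)-x_v^2+x_v\bigr]\\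
&=\sum_j(r+\delta_j)\delta_j^2+\sum_vx_v\bigl(r+3\delta(v)\bigr)\\
&=r\Bigl(\sum_j\delta_j^2+2K\Bigr)+\sum_j\bigl(\delta_j^3+3X_j\delta_j\bigr).
\end{align*}
By \eqref{eq:balance} the first term is $rS$, so cross edges and unequal cliques indeed have the same main term. In the second term the bound on the degrees enters through \eqref{eq:delta}, which also gives $\delta_j^3\ge-(L-1)\delta_j^2$. Using \eqref{eq:balance} once more,
\[
T_r(H)\ge rS-(L-1)\sum_j\delta_j^2-3(L-1)\cdot2K\ge rS-3(L-1)S>rS-(3L-2)S .
\]
Since $3L-2=b-1$, the right side is $T_0$. This contradicts $T_r(H)\le T_0$. So $T_r(H)>T_0$ and, as both are integers, $T_r(H)\ge T_0+1$.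
\end{proof}

The factor $3$ in $b=3L-1$ comes from the term $3X_j\delta_j$ of the cross edges.

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $q\ge b+1$, let $G$ be as in \eqref{eq:goal} and let $H=\overline G$. Lemma~\ref{lem:B} applies by \eqref{eq:degrees} and gives a positive gap; we now make it linear in the size of the part of $H$ that is not a union of copies of $K_r$. Let $N_1$ be the number of vertices of $H$ not lying in components $K_r$, and let $v$ be such a vertex. If $v$ lies in a component $K_c$ with $c\ne r$, it contributes $(c-r)^2\ge1$ to the degree part. If its component is not complete, then $v$ lies in an induced $P_3$: either some vertex has distance $2$ from $v$, or $v$ is adjacent to all other vertices of the component, two of which are nonadjacent. Each induced $P_3$ accounts for at most three vertices of this second type, so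
\[
T_r(H)\ge\tfrac13N_1 .
\]
From $T_r(H)\ge T_0+1$ and $T_0\ge0$ we get $T_r(H)-T_0\ge T_r(H)/(T_0+1)$. By Lemma~\ref{lem:T}, $W(H)-W(H_0)=\frac13(T_r(H)-T_0)$, and this is a positive integer. Hence
\[
W(H)-W(H_0)\ge\max\left\{1,\ \frac{N_1}{9(T_0+1)}\right\}.
\]

Let $\ell$ be the number of components $K_r$ of $H$, and let $J$ consist of $\min\{\ell,\,q-b-1\}$ copies of $K_r$. Write $H=F+J$ and $H_0=F_0+J$. Then $F$ and $F_0$ have the same number of edges and the same number of vertices
\[
N=\max\{n-\ell r,\ n-(q-b-1)r\}=\max\{N_1,\ (b+1)r\}.
\]
By additivity $W(F)-W(F_0)=W(H)-W(H_0)\ge\eta N$, where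
\[
\eta=\min\left\{\frac1{9(T_0+1)},\ \frac1{(b+1)r}\right\}.
\]
Indeed, if $N=N_1$ we use the second entry of the maximum above, and if $N=(b+1)r$ the first. By \eqref{eq:degrees} all degrees in $F$, $F_0$ and $J$ are at most $D=r+L$. The numbers $D$ and $\eta$ depend only on $L$ and $r$, not on $q$ or $G$. So Lemma~\ref{lem:compare} gives $a(\overline{H_0})>a(G)$ whenever $q\ge b+1$ and $n=qr\ge8eX_0$, with $X_0$ computed from $D$ and $\eta$. This proves \eqref{eq:goal} for all sufficiently large $q$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{city} ``City University London'', \texttt{https://core.ac.uk/download/96598857.pdf}.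
\bibitem{stanley} Stanley, \emph{Acyclic orientations of graphs}, Discrete Math. \textbf{5} (1973).
\end{thebibliography}
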